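\title{Open compact images of first countable Prohorov spaces}

\begin{abstract}
A Tychonoff space is a Prohorov space if every weakly compact set of Radon probability measures on it is uniformly tight. We show, in ZFC, that the image of a first countable Prohorov space under a continuous open map with compact fibers need not be a Prohorov space. The example is built from a Hausdorff gap and the Alexandroff duplicate of the Cantor set. We also show that the image is a Prohorov space when the domain is metrizable.
\end{abstract}

\section{The question and the results}\label{sec:intro}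

All spaces are Tychonoff. A Borel probability measure $\mu$ on a space $S$ is \emph{Radon} if $\mu(B)=\sup\{\mu(Q):Q\subset B,\ Q\text{ compact}\}$ for every Borel set $B$. We write $M_r(S)$ for the set of Radon probability measures on $S$ with the weak topology, the coarsest topology for which $\mu\mapsto\int h\,d\mu$ is continuous for every bounded continuous $h:S\to\mathbb R$. A set $\mathcal F\subset M_r(S)$ is \emph{uniformly tight} if for every $\varepsilon>0$ there is a compact $L\subset S$ with $\mu(S\setminus L)\le\varepsilon$ for all $\mu\in\mathcal F$. Every finite set of Radon measures is uniformly tight. The space $S$ is a \emph{Prohorov space} if the same holds for every compact subset of $M_r(S)$. Compact spaces are Prohorov for trivial reasons, and so are locally compact spaces (Example~\ref{ex:lc}).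

Which maps preserve the Prohorov property? A continuous map $f:X\to Y$ is \emph{compact} if every fiber $f^{-1}(y)$ is compact, and \emph{perfect} if it is in addition closed and onto. Let $X$ be Prohorov, let $f$ be onto, and let $\mathcal K\subset M_r(Y)$ be compact. The natural plan is to lift $\mathcal K$ to a compact set of measures on $X$, to find a compact $L\subset X$ that carries most of the mass of the lifted measures, and to use $f(L)$ in $Y$. For perfect maps the plan works (Lemma~\ref{lem:perfect}). Compact fibers alone are worth nothing: every space is the image of a discrete space, which is Prohorov, under a continuous bijection. For open maps, a first test is encouraging, since an open continuous image of a locally compact space is locally compact.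

F.~Tops{\o}e asked whether a continuous open image of a Prohorov space is always a Prohorov space. The answer is negative in general: there exist a Prohorov space $X$, a non-Prohorov space $Y$ and a continuous open compact map of $X$ onto $Y$. In that example $X$ and $Y$ are countable and scattered, each has exactly one non-isolated point, and all their compact subsets are finite. Such an $X$ is not first countable, because in a first countable space a non-isolated point is the limit of a sequence of other points, which gives an infinite compact set. This leads to the following question, posed in \cite{ARA}.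

\begin{quote}
\emph{Is a continuous open compact image of a first countable Prohorov space a Prohorov space?}
\end{quote}

There is a reason to expect a positive answer. If $X$ is first countable and $f$ is open, then convergent sequences lift. Indeed, let $y_n\to y=f(x)$ and let $U_0\supset U_1\supset\cdots$ be a base at $x$. Then $y_n\in f(U_k)$ for all $n\ge n_k$, with $n_0<n_1<\cdots$, and points $x_n\in U_k\cap f^{-1}(y_n)$ for $n_k\le n<n_{k+1}$ converge to $x$. One may hope that compact sets, and compact sets of measures, lift as well. Nevertheless the answer is negative.

\begin{theorem}\label{thm:no}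
There are first countable zero-dimensional Tychonoff spaces $X,Y$ and a continuous open compact surjection $f:X\to Y$ such that $X$ is Prohorov and $Y$ is not. Moreover, $Y$ is a $\sigma$-compact subspace of a first countable compact space: it is the union of an open locally compact set and a compact metrizable set.
\end{theorem}

The expectation is correct for metrizable domains.

\begin{theorem}\label{thm:yes}
If $X$ is a metrizable Prohorov space and $f:X\to Y$ is a continuous open compact surjection, then $Y$ is Prohorov.
\end{theorem}

The proof of Theorem~\ref{thm:no} is carried out in ZFC and has three parts. In Section~\ref{sec:Y} we remove from a compact space one point for each element of an uncountable subset $R$ of the Cantor set $C$. Countably many such holes can be avoided at small cost in measure, uncountably many cannot, and the resulting space $Y$ is not Prohorov. The problem then reduces to finding an open compact map $p:W\to C$ such that compact sets of measures on $W$ see, up to a small error, only countably many points of $R$. In Section~\ref{sec:gap} a Hausdorff gap provides a set $R$ with this property for each single measure. In Section~\ref{sec:W}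 we construct $W$ by refining the topology of a product $C\times T$ so that the property becomes uniform on compact sets of measures. Section~\ref{sec:metr} proves Theorem~\ref{thm:yes}; it depends only on Section~\ref{sec:meas}.

\medskip
\noindent\emph{Conventions.} We write $\omega=\{0,1,2,\dots\}$ and identify $n\in\omega$ with $\{0,\dots,n-1\}$; $\omega_1$ is the first uncountable ordinal. A space is \emph{zero-dimensional} if it has a base of clopen sets. Zero-dimensional Hausdorff spaces are Tychonoff. Zero-dimensionality and first countability pass to subspaces and to countable products.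

\section{Compact sets of measures}\label{sec:meas}

For $\mathcal K\subset M_r(S)$ and a Borel set $B\subset S$ put
\[
c_{\mathcal K}(B)=\sup_{\mu\in\mathcal K}\mu(B),
\]
and write $c$ when $\mathcal K$ is understood. The set function $c$ is monotone and countably subadditive, and $\mathcal K$ is uniformly tight if and only if $c(S\setminus L)$ can be made arbitrarily small with $L$ compact.

We use two standard facts. First, if $Z$ is compact, then $M_r(Z)$ is a compact Hausdorff space: the Riesz representation theorem identifies it with a weak$^*$ closed subset of the unit ball of $C(Z)^*$. Second, if $q:S\to S'$ is continuous, then $q_*\mu(B)=\mu(q^{-1}(B))$ defines a continuous map $q_*:M_r(S)\to M_r(S')$. The measure $q_*\mu$ is Radon because a compact $Q\subset q^{-1}(B)$ has compact image $q(Q)\subset B$ with $q_*\mu(q(Q))\ge\mu(Q)$, and $q_*$ is continuous because $\int h\,dq_*\mu=\int h\circ q\,d\mu$.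

\begin{lemma}\label{lem:P}
Let $S$ be a space.
\begin{enumerate}
\item[(a)] The function $\mu\mapsto\mu(B)$ on $M_r(S)$ is lower semicontinuous if $B$ is open, upper semicontinuous if $B$ is closed, and continuous if $B$ is clopen.
\item[(b)] If a net $(\mu_i)$ and a measure $\mu$ in $M_r(S)$ satisfy $\liminf_i\mu_i(G)\ge\mu(G)$ for all open $G$, then $\mu_i\to\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $G$ be open and $Q\subset G$ compact. For $x\in Q$ take a continuous $h_x:S\to[0,1]$ with $h_x(x)=1$ that vanishes off $G$. Finitely many sets $\{h_x>1/2\}$ cover $Q$, and for these $x$ the function $h=\min(1,2\max_x h_x)$ satisfies $1_Q\le h\le 1_G$. By inner regularity, $\mu(G)$ is the supremum of $\int h\,d\mu$ over continuous $h$ with $0\le h\le 1_G$, hence a supremum of continuous functions of $\mu$. The other two statements follow by taking complements.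

(b) It suffices to treat a continuous $h$ with $0\le h\le1$. For $N\ge1$ put $h_N=\frac1N\sum_{k=1}^N1_{\{h>k/N\}}$. Then $h_N\le h\le h_N+\frac1N$, and the sets $\{h>k/N\}$ are open, so
\[
\liminf_i\int h\,d\mu_i\ \ge\ \frac1N\sum_{k=1}^N\liminf_i\mu_i(h>k/N)\ \ge\ \int h_N\,d\mu\ \ge\ \int h\,d\mu-\frac1N .
\]
Thus $\liminf_i\int h\,d\mu_i\ge\int h\,d\mu$, and the same inequality for $1-h$ gives $\limsup_i\int h\,d\mu_i\le\int h\,d\mu$.
\end{proof}

\begin{example}\label{ex:lc}
A locally compact space $S$ is Prohorov. Let $\mathcal K\subset M_r(S)$ be compact and $\varepsilon>0$. For open $U\subset S$ with compact closure, the set $\{\mu:\mu(U)>1-\varepsilon\}$ is open by Lemma~\ref{lem:P}(a). These sets cover $\mathcal K$, since every compact set lies in such a $U$. Finitely many of them suffice, and $L$ is the union of the corresponding closures.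
\end{example}

Every compact set that we construct in this paper is obtained from a larger compact set by cutting away countably many open pieces of small measure. The next lemma, a form of Dini's argument, controls the loss.

\begin{lemma}[trimming]\label{lem:D}
Let $\mathcal K\subset M_r(S)$ be compact.
\begin{enumerate}
\item[(a)] If $V_0\supset V_1\supset\cdots$ are closed sets with $\mu(\bigcap_mV_m)=0$ for all $\mu\in\mathcal K$, then $c(V_m)\to0$.
\item[(b)] If for each $s$ in a countable set $\Sigma$ a sequence $V^s_0\supset V^s_1\supset\cdots$ as in \textup{(a)} is given, then for every $\varepsilon>0$ there are $m_s\in\omega$ with $c\bigl(\bigcup_{s\in\Sigma}V^s_{m_s}\bigr)\le\varepsilon$.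
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\eta>0$ the sets $\{\mu\in\mathcal K:\mu(V_m)<\eta\}$ are relatively open by Lemma~\ref{lem:P}(a), increase with $m$, and cover $\mathcal K$. So one of them equals $\mathcal K$. (b) Choose $\eta_s>0$ with $\sum_s\eta_s\le\varepsilon$, choose $m_s$ with $c(V^s_{m_s})\le\eta_s$, and use subadditivity.
\end{proof}

We also need to pass from a space to a subspace, which is not always Borel. Say that $\mu\in M_r(S)$ is \emph{carried by} a subset $T\subset S$ if $\sup\{\mu(Q):Q\subset T\text{ compact}\}=1$. For a Borel set $T$ this means $\mu(T)=1$.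

\begin{lemma}[restriction]\label{lem:S}
Let $T\subset S$. If $\mu\in M_r(S)$ is carried by $T$, then $\mu|_T(B\cap T)=\mu(B)$, for $B$ Borel in $S$, defines a measure $\mu|_T\in M_r(T)$. If $\mathcal K\subset M_r(S)$ is compact and all $\mu\in\mathcal K$ are carried by $T$, then $\{\mu|_T:\mu\in\mathcal K\}$ is a compact subset of $M_r(T)$.
\end{lemma}

\begin{proof}
The Borel sets of $T$ are the traces of the Borel sets of $S$. Choose a $\sigma$-compact $\Sigma\subset T$ with $\mu(\Sigma)=1$. Then $\mu(B)=\mu(B\cap\Sigma)$ depends only on $B\cap T$, so $\mu|_T$ is a well-defined probability measure. It is Radon because $\mu(B\cap\Sigma)$ is the supremum of $\mu(Q)=\mu|_T(Q)$ over compact $Q\subset B\cap\Sigma$. If $\mu_i\to\mu$ in $\mathcal K$ and $G\cap T$ is an open subset of $T$, with $G$ open in $S$, then $\liminf_i\mu_i|_T(G\cap T)=\liminf_i\mu_i(G)\ge\mu(G)=\mu|_T(G\cap T)$. By Lemma~\ref{lem:P}(b) the map $\mu\mapsto\mu|_T$ is continuous on $\mathcal K$.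
\end{proof}

\section{The space $Y$ and a reduction}\label{sec:Y}

Let $C$ be the Cantor set, viewed as the set of all subsets of $\omega$ with the product topology of $2^\omega$. For $P\subset C$ and $m\in\omega$ put
\[
[P]_m=\{z\in C: z\cap m=x\cap m\text{ for some }x\in P\},\qquad [x]_m=[\{x\}]_m .
\]
The sets $[x]_m$, $m\in\omega$, form a base at $x$. The sets $[P]_m$ are clopen and decrease with $m$, and $\bigcap_m[P]_m=P$ if $P$ is closed. Recall that $C$ has only countably many clopen subsets.

Throughout this section $R$ is an arbitrary uncountable subset of $C$; it will be specified in Section~\ref{sec:gap}.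

\subsection*{The Alexandroff duplicate}
We need a compact first countable space with uncountably many isolated points. The one-point compactification of an uncountable discrete space is not first countable at infinity, so we spread the point at infinity over a copy of $C$. Let $R'=\{r':r\in R\}$ be a copy of $R$ disjoint from $C$, let $A=C\cup R'$, and define $\pi:A\to C$ by $\pi(x)=x$ and $\pi(r')=r$. The points $r'$ are isolated, and a point $x\in C$ has the basic neighborhoods
\[
U(x,n)=\pi^{-1}([x]_n)\setminus\{x'\},\qquad n\in\omega,
\]
where nothing is removed if $x\notin R$. Thus a sequence $(r_k')$ of distinct isolated points converges to $x\in C$ exactly when $r_k\to x$ in $C$.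

The set $U(x,n)$ is open: if $y\in U(x,n)\cap C$ and $y\ne x$, then $U(y,m)\subset U(x,n)$ as soon as $m\ge n$ and $y\cap m\ne x\cap m$. The set $\pi^{-1}([x]_n)$ is $U(x,n)$ with at most one isolated point added, so $\pi$ is continuous. The complement of $U(x,n)$ is $\pi^{-1}(C\setminus[x]_n)$ with at most one isolated point added, so $U(x,n)$ is clopen. Points with different images under $\pi$ are separated by means of $\pi$, and $r,r'$ are separated by $U(r,0)$ and $\{r'\}$. Hence $A$ is zero-dimensional, Hausdorff and first countable. It is compact: given an open cover, choose for each $x\in C$ a set $U(x,n_x)$ inside a member of the cover; finitely many sets $[x]_{n_x}$ cover $C$, and the corresponding sets $U(x,n_x)$ cover $A$ except for finitely many points. Since $U(x,n)\cap C=[x]_n$, the subspace $C$ of $A$ is the Cantor set.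

\subsection*{The space $Y$}
Let $\omega+1=\omega\cup\{\infty\}$ be the convergent sequence and let $Z=A\times(\omega+1)$, a compact, zero-dimensional, first countable space. Over each isolated point $r'$ there is a column $\{r'\}\times(\omega+1)$ with clopen tails
\[
\Gamma(r,n)=\{r'\}\times[n,\infty],\qquad n\in\omega .
\]
We remove the tops of these columns:
\[
D=R'\times\{\infty\},\qquad Y=Z\setminus D=(A\times\omega)\cup(C\times\{\infty\}).
\]

\begin{proposition}\label{prop:Y}
The space $Y$ is first countable, zero-dimensional and $\sigma$-compact; it is the union of the open locally compact set $A\times\omega$ and the compact metrizable set $C\times\{\infty\}$. It is not Prohorov.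
\end{proposition}

\begin{proof}
The first two properties are inherited from $Z$. The set $A\times\omega$ is the union of the compact open sets $A\times\{n\}$, and $C\times\{\infty\}$ is a copy of the Cantor set.

To find a compact set of measures on $Y$, we take a closed subset of the compact space $M_r(Z)$ defined by conditions that keep mass away from $D$:
\[
\mathcal K=\{\mu\in M_r(Z):\mu(\Gamma(r,n))\le2^{-n}\text{ for all }r\in R,\ n\in\omega\}.
\]
The sets $\Gamma(r,n)$ are clopen, so $\mathcal K$ is closed by Lemma~\ref{lem:P}(a), hence compact. Every point of $D$ is isolated in the closed set $A\times\{\infty\}$. So $D$ is relatively open in a closed set, hence Borel, and $D$ is discrete, so that its compact subsets are finite. For $\mu\in\mathcal K$ each point $(r',\infty)\in\bigcap_n\Gamma(r,n)$ has measure $0$, and inner regularity gives $\mu(D)=0$. By Lemma~\ref{lem:S}, $\mathcal K_Y=\{\mu|_Y:\mu\in\mathcal K\}$ is a compact subset of $M_r(Y)$.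

Let $L\subset Y$ be compact. We find $\mu\in\mathcal K$ with $\mu(L)=0$; then $\mathcal K_Y$ is not uniformly tight. The set $L$ is closed in $Z$ and does not contain $(r',\infty)=\lim_n(r',n)$, so for each $r\in R$ there is $n_r\in\omega$ with $(r',n_r)\notin L$. Since $R$ is uncountable, some value $n$ is taken by $n_r$ for infinitely many $r$. Let $H$ be a set of $2^n$ such $r$ and put $\mu=2^{-n}\sum_{r\in H}\delta_{(r',n)}$. Then $\mu(L)=0$. For every $r\in R$ we have $\mu(\Gamma(r,m))\le2^{-n}\le2^{-m}$ if $m\le n$ and $\mu(\Gamma(r,m))=0$ if $m>n$. So $\mu\in\mathcal K$.
\end{proof}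

The measures used at the end of the proof live on higher and higher levels $A\times\{n\}$. A cluster point in $\mathcal K$ of such measures gives full mass to each clopen set $A\times[m,\infty]$ and no mass to $D$, so it lives on $C\times\{\infty\}$. This is the role of the top row of $Y$.

\subsection*{Pulling back}
Uncountability of $R$ is what defeats tightness. If only countably many columns were present, Lemma~\ref{lem:D}(b) would let us cut off a tail $\Gamma(r,n_r)$ from each of them at total cost $\varepsilon$, and what is left of $Z$ would be a compact subset of $Y$. So we want a space $X$ over $Y$ in which every compact set of measures is concentrated, up to $\varepsilon$, over countably many columns. The columns are indexed by points of $C$, and we can state the requirement for a space over $C$. Let $\sigma:Z\to C$, $\sigma(a,j)=\pi(a)$.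

\begin{proposition}\label{prop:pull}
Let $W$ be a first countable zero-dimensional Hausdorff space and $p:W\to C$ a continuous open compact surjection with the following property:
\begin{enumerate}
\item[$(*)$] for every compact $\mathcal K\subset M_r(W)$ and $\varepsilon>0$ there is a compact $L\subset W$ such that $R\cap p(L)$ is countable and $c_{\mathcal K}(W\setminus L)\le\varepsilon$.
\end{enumerate}
Let $X=\{(w,y)\in W\times Y:p(w)=\sigma(y)\}$ and $f(w,y)=y$. Then $X$ is a first countable zero-dimensional Prohorov space and $f:X\to Y$ is a continuous open compact surjection.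
\end{proposition}

\begin{proof}
As a subspace of $W\times Y$, the space $X$ is first countable, zero-dimensional and Hausdorff. The fiber $f^{-1}(y)=p^{-1}(\sigma(y))\times\{y\}$ is nonempty and compact. For open sets $O\subset W$ and $O'\subset Y$ we have
\[
f\bigl((O\times O')\cap X\bigr)=O'\cap\sigma^{-1}(p(O)),
\]
which is open in $Y$ because $p$ is open. So $f$ is open.

Let $\mathcal K\subset M_r(X)$ be compact, $c=c_{\mathcal K}$, $\varepsilon>0$, and let $q:X\to W$ be the projection. Applying $(*)$ to the compact set $q_*\mathcal K$, we get a compact $L_0\subset W$ such that $R_0=R\cap p(L_0)$ is countable and $c(q^{-1}(W\setminus L_0))\le\varepsilon/2$. For $r\in R_0$ the sets $V_{r,n}=X\cap(W\times\Gamma(r,n))$ are clopen in $X$ and decrease to $\emptyset$ as $n\to\infty$, since $(r',\infty)\notin Y$. By Lemma~\ref{lem:D}(b) there are $n_r\in\omega$ with $c(\bigcup_{r\in R_0}V_{r,n_r})\le\varepsilon/2$. Put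
\[
L=\{(w,z)\in L_0\times Z:p(w)=\sigma(z)\}\setminus\bigcup_{r\in R_0}\bigl(W\times\Gamma(r,n_r)\bigr).
\]
This is a closed subset of the compact space $L_0\times Z$ with an open set removed, so it is compact. It lies in $X$: if $(w,z)\in L$ had $z=(r',\infty)\in D$, then $r=\sigma(z)=p(w)\in R_0$ and $z\in\Gamma(r,n_r)$, which is excluded. Finally $X\setminus L\subset q^{-1}(W\setminus L_0)\cup\bigcup_{r\in R_0}V_{r,n_r}$, so $c(X\setminus L)\le\varepsilon$.
\end{proof}

The identity map of $C$ does not have property $(*)$: for $\mathcal K=M_r(C)$, which contains all point masses, and $\varepsilon<1$ the only possible choice is $L=C$. Refining the topology of $C$ is not allowed, since a continuous open bijection is a homeomorphism. The room needed to destroy compact sets while keeping $p$ open has to come from the fibers of $p$.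

\section{A Hausdorff gap and measures on the Cantor set}\label{sec:gap}

Property $(*)$ implies in particular that a measure $p_*\mu$ is almost carried by a compact set that meets $R$ in a countable set. We choose $R$ so that this is true for every measure on $C$, and true for a reason that can later be made uniform.

For $a,b\subset\omega$ write $a\subset^*b$ if $a\setminus b$ is finite. Hausdorff \cite{Hau} proved that there is an $(\omega_1,\omega_1)$-gap: there are sets $a_\alpha,b_\alpha\subset\omega$, $\alpha<\omega_1$, such that
\[
a_\alpha\subset^*a_\beta\subset^*b_\beta\subset^*b_\alpha\quad\text{for }\alpha<\beta,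
\]
and no $d\subset\omega$ satisfies $a_\alpha\subset^*d\subset^*b_\alpha$ for all $\alpha$. Fix such a gap and put
\[
E_{\alpha,n}=\{x\in C:a_\alpha\setminus n\subset x\subset b_\alpha\cup n\},\qquad
F_\alpha=\bigcup_{n\in\omega}E_{\alpha,n}=\{x\in C:a_\alpha\subset^*x\subset^*b_\alpha\}.
\]
Each $E_{\alpha,n}$ is defined by prescribing some coordinates of $x$, so it is compact. The sets $F_\alpha$ are nonempty ($a_\alpha\in F_\alpha$), they decrease ($F_\beta\subset F_\alpha$ for $\alpha<\beta$), and $\bigcap_\alpha F_\alpha=\emptyset$ because the gap is not filled. For $x\in C$ the set $\{\alpha:x\in F_\alpha\}$ is therefore a proper initial segment of $\omega_1$, hence countable. Let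
\[
I=\{(\alpha,n):E_{\alpha,n}\neq\emptyset\},\qquad E_i=E_{\alpha,n}\text{ for }i=(\alpha,n)\in I,\qquad I_x=\{i\in I:x\in E_i\}.
\]
Then $|I|=\omega_1$, and $I_x$ is countable for every $x\in C$.

The last statement says that a point mass charges only countably many $E_i$. It extends to all measures, because the sets $E_i$ are subcubes of $C$: if more than half of the mass lies in a subcube, then the point obtained by a majority vote in each coordinate lies in the subcube as well.

\begin{lemma}\label{lem:vote}
For every finite Borel measure $\rho$ on $C$ the set $\{i\in I:\rho(E_i)>0\}$ is countable.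
\end{lemma}

\begin{proof}
Suppose it is uncountable. If $\rho(E_i)>0$, then $\rho([E_i]_m)$ decreases to $\rho(E_i)$, so there is a clopen set $U_i\supset E_i$ with $\rho(E_i)>\frac12\rho(U_i)$. There are only countably many clopen sets, so $U_i=U$ for all $i$ in an uncountable set $S$. Put
\[
d=\{j\in\omega:\rho(\{x\in U:j\in x\})>\tfrac12\rho(U)\}.
\]
Let $i=(\alpha,n)\in S$. If $j\in a_\alpha\setminus n$, then $\{x\in U:j\in x\}\supset E_i$, so $j\in d$. If $j\notin b_\alpha\cup n$, then $\{x\in U:j\in x\}\subset U\setminus E_i$, a set of measure less than $\frac12\rho(U)$, so $j\notin d$. Hence $d\in E_i$ for all $i\in S$, which contradicts the countability of $I_d$.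
\end{proof}

Choose $x_\alpha\in F_\alpha$ for each $\alpha<\omega_1$, and from now on let
\[
R=\{x_\alpha:\alpha<\omega_1\}.
\]
A given point equals $x_\alpha$ for only countably many $\alpha$, so $R$ is uncountable. If $\xi\ge\alpha$, then $x_\xi\in F_\xi\subset F_\alpha$. Hence
\begin{equation}\label{eq:R}
R\setminus F_\alpha\subset\{x_\xi:\xi<\alpha\}\text{ is countable for every }\alpha<\omega_1 .
\end{equation}
A single Borel probability measure $\rho$ on $C$ now behaves as required: by Lemma~\ref{lem:vote} there is $\alpha$ with $\rho(F_\alpha)=0$, and a compact subset of $C\setminus F_\alpha$ of measure at least $1-\varepsilon$ meets $R$ in a countable set. The ordinal $\alpha$ depends on $\rho$, and the point masses $\delta_{x_\xi}$ show that it is unbounded on $M_r(C)$. The space $W$ is designed to bound it on compact sets of measures.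

\section{The space $W$}\label{sec:W}

\subsection*{Definition}
We start from a product $C\times T$ with $T$ compact and refine its topology. For each $i\in I$ we make it harder to converge to $E_i\times T$ from outside: a point $(z,t)$ with $z$ near $E_i$ will count as near $E_i\times T$ only if $t$ satisfies a condition attached to $i$. To keep the projection open, it must be possible to satisfy the condition by a small change of $t$, smaller and smaller as $z$ approaches $E_i$. So we let $T$ be an infinite product and impose the condition on a coordinate of $t$ that tends to infinity as $z$ approaches $E_i$. Finitely many conditions should be satisfiable simultaneously, while a given $t$ should satisfy few of them.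

Since $|I|=\omega_1$ and $R$ is uncountable, we can fix an injection $i\mapsto r_i$ of $I$ into $R$. For $l\in\omega$ and $i\in I$ let
\[
T_l=A^{l+1},\qquad G_i^l=\{\kappa\in T_l:\text{some coordinate of }\kappa\text{ equals }r_i'\},\qquad T=\prod_{l\in\omega}T_l .
\]
The space $T$ is compact, zero-dimensional and first countable, and each $G_i^l$ is clopen in $T_l$ because $r_i'$ is isolated in $A$. We use two properties.
\begin{enumerate}
\item[(G1)] If $J\subset I$ and $|J|\le l+1$, some point of $T_l$ lies in $G^l_i$ for all $i\in J$.
\item[(G2)] Each point of $T_l$ lies in $G_i^l$ for at most $l+1$ indices $i$.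
\end{enumerate}
For (G1) list the points $r_i'$, $i\in J$, among the coordinates; (G2) holds because a point has $l+1$ coordinates and $i\mapsto r_i$ is injective.

For $z\in C\setminus E_i$ let $\Delta_i(z)=\max\{l:z\in[E_i]_l\}$. The maximum exists because $[E_i]_0=C$ (as $E_i\ne\emptyset$) and $\bigcap_l[E_i]_l=E_i$. The set $\{z:\Delta_i(z)=l\}=[E_i]_l\setminus[E_i]_{l+1}$ is clopen. On the set $W=C\times T$, with projection $p:W\to C$, define
\[
N_{i,l}=\{(z,t):\Delta_i(z)=l,\ t(l)\notin G^l_i\},\qquad N_i^m=\bigcup_{l\ge m}N_{i,l},\qquad N_i=N_i^0 .
\]
For fixed $i$ the sets $N_{i,l}$ are pairwise disjoint and clopen in the product topology, so each $N_i^m$ is product-open and $\bigcap_mN_i^m=\emptyset$. A point $z\notin E_i$ has $\Delta_i(z)\ge m$ if and only if $z\in[E_i]_m$, so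
\begin{equation}\label{eq:N}
N_i^m=N_i\cap p^{-1}([E_i]_m).
\end{equation}
Let $\tau$ be the topology on $W$ generated by the product topology and the sets $W\setminus N_i$, $i\in I$. From now on $W$ carries the topology $\tau$.

To see the effect of one index $i$, let $z_n\notin E_i$ converge to $x\in E_i$, so that $l_n=\Delta_i(z_n)\to\infty$. Let $t\in T$ satisfy $t(l)\notin G_i^l$ for all $l$. The points $(z_n,t)$ lie in the $\tau$-closed set $N_i$, and their limit $(x,t)$ in the product topology does not, so the sequence has no $\tau$-cluster point. If we change $t$ in the single coordinate $l_n$ to get $t_n$ with $t_n(l_n)\in G_i^{l_n}$, then $t_n\to t$ and $(z_n,t_n)\notin N_i$. The set $N_i$ destroys a compact subset of $C\times T$, but it does not prevent us from lifting the sequence $(z_n)$.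

\subsection*{Topological properties}

\begin{lemma}\label{lem:tau}
\begin{enumerate}
\item[(a)] Every $N_i^m$ is clopen in $W$.
\item[(b)] $W$ is zero-dimensional, Hausdorff and first countable.
\item[(c)] $p:W\to C$ is a continuous open compact surjection.
\item[(d)] If $L\subset W$ is compact, then for every $i\in I$ there is $m$ with $L\cap N_i^m=\emptyset$. Conversely, if $L$ is closed in the product topology and has this property, then $L$ is compact in $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $N_i^m$ is product-open, and its complement $(W\setminus N_i)\cup\bigcup_{l<m}N_{i,l}$ is $\tau$-open.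

(b) The topology $\tau$ is finer than the Hausdorff product topology, and it is generated by $\tau$-clopen sets: the product-clopen sets and the sets $W\setminus N_i$. For first countability fix $(x,t)\in W$. There are uncountably many new open sets, but only those with $i\in I_x$ matter at $(x,t)$. Indeed, let $i\notin I_x$ and $(x,t)\notin N_i$, and put $l=\Delta_i(x)$. Then $t(l)\in G_i^l$, and $\{z:\Delta_i(z)=l\}\times\{s:s(l)\in G_i^l\}$ is a product-open neighborhood of $(x,t)$ contained in $W\setminus N_i$. On the other hand, $(x,t)\notin N_i$ for all $i\in I_x$. Hence the sets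
\begin{equation}\label{eq:base}
O\setminus\bigcup_{i\in J}N_i,\qquad J\subset I_x\text{ finite},
\end{equation}
with $O$ running through a countable base at $(x,t)$ for the product topology, form a base at $(x,t)$ for $\tau$. It is countable because $I_x$ is.

(c) The map $p$ is onto, and it is continuous since $\tau$ is finer than the product topology. The trace of $N_i$ on the fiber $\{x\}\times T$ is empty if $x\in E_i$, and it is $\{x\}\times\{s:s(l)\notin G_i^l\}$ with $l=\Delta_i(x)$ otherwise. In both cases it is product-clopen in the fiber. So the fiber carries the product topology and is compact.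

For openness, let $(x,t)\in B\in\tau$. By \eqref{eq:base} there are a finite $J\subset I_x$ and $m\in\omega$, which we may take with $m\ge|J|$, and open sets $O_l\ni t(l)$ for $l<m$ such that
\[
\{(z,s):z\in[x]_m,\ s(l)\in O_l\text{ for }l<m\}\setminus\bigcup_{i\in J}N_i\ \subset\ B .
\]
By (G1) there is $s\in T$ with $s(l)=t(l)$ for $l<m$ and $s(l)\in G_i^l$ for all $i\in J$ and $l\ge m$. Let $z\in[x]_m$ and $i\in J$. Since $x\in E_i$, we have $z\in[E_i]_m$. So either $z\in E_i$, or $l=\Delta_i(z)\ge m$ and $s(l)\in G_i^l$; in both cases $(z,s)\notin N_i$. Thus $(z,s)\in B$, and $[x]_m\subset p(B)$.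

(d) For fixed $i$ the sets $N_i^m$ are closed and decrease to $\emptyset$, which gives the first statement. For the converse, $L$ is compact in the product topology, and it suffices to show that $\tau$ induces the product topology on $L$. If $L\cap N_i^m=\emptyset$, then $L\setminus N_i=L\setminus\bigcup_{l<m}N_{i,l}$, which is relatively open in the product topology. So the generators of $\tau$ have product-open traces on $L$.
\end{proof}

\subsection*{Point masses}
The mechanism that bounds $\alpha$ is already visible for sets of point masses, that is, for compact subsets of $W$. The basic observation is that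
\begin{equation}\label{eq:pt}
\text{each point }(z,t)\in W\text{ lies in }N_i\text{ for all but countably many }i\in I .
\end{equation}
Indeed, $z\in E_i$ for only countably many $i$, and by (G2) there are only countably many $i$ with $t(l)\in G_i^l$ for some $l$; for all other $i$ we have $(z,t)\in N_i$.

\begin{proposition}\label{prop:dirac}
If $L\subset W$ is compact, then $p(L)\cap F_\alpha=\emptyset$ for some $\alpha<\omega_1$.
\end{proposition}

\begin{proof}
Suppose not. For each $\alpha$ choose $w_\alpha\in L$ and $i_\alpha=(\alpha,n_\alpha)\in I$ with $p(w_\alpha)\in E_{i_\alpha}$, and, by Lemma~\ref{lem:tau}(d), choose $m_\alpha$ with $L\cap N_{i_\alpha}^{m_\alpha}=\emptyset$. The clopen set $[E_{i_\alpha}]_{m_\alpha}$ equals a fixed set $U$ for all $\alpha$ in an uncountable set $S$. Fix $\beta\in S$. By \eqref{eq:pt} there is $\alpha\in S$ with $w_\beta\in N_{i_\alpha}$. Also $p(w_\beta)\in E_{i_\beta}\subset U=[E_{i_\alpha}]_{m_\alpha}$. By \eqref{eq:N}, $w_\beta\in L\cap N_{i_\alpha}^{m_\alpha}$, a contradiction.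
\end{proof}

In words: compactness lets $L$ avoid $N_i$ only within some neighborhood $[E_i]_m$ of $E_i$; countably many clopen sets serve as such neighborhoods for uncountably many $i$; and no point can avoid uncountably many $N_i$.

\subsection*{Compact sets of measures}
For measures, Lemma~\ref{lem:vote} and a counting argument give the analog of \eqref{eq:pt}, and Lemma~\ref{lem:D} takes the place of Lemma~\ref{lem:tau}(d).

\begin{lemma}\label{lem:full}
For every $\mu\in M_r(W)$ we have $\mu(N_i)=1$ for all but countably many $i\in I$.
\end{lemma}

\begin{proof}
Put $\widetilde G_i^l=\{(z,t)\in W:t(l)\in G_i^l\}$, a clopen set. Then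
\[
W\setminus N_i\subset p^{-1}(E_i)\cup\bigcup_{l\in\omega}\widetilde G_i^l .
\]
By Lemma~\ref{lem:vote} applied to $p_*\mu$, only countably many sets $p^{-1}(E_i)$ have positive measure. Fix $l$ and $k\ge1$, and let $J$ be a finite set of indices $i$ with $\mu(\widetilde G_i^l)\ge1/k$. By (G2), $\sum_{i\in J}1_{\widetilde G_i^l}\le l+1$, and integration gives $|J|/k\le l+1$. So for each $l$ and $k$ there are only finitely many such $i$, and only countably many $i$ have $\mu(\widetilde G_i^l)>0$ for some $l$.
\end{proof}

\begin{lemma}\label{lem:A}
If $\mathcal K\subset M_r(W)$ is compact, there is $\alpha_0<\omega_1$ with $\mu(p^{-1}(F_{\alpha_0}))=0$ for all $\mu\in\mathcal K$.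
\end{lemma}

\begin{proof}
Suppose not. For each $\alpha<\omega_1$ there are $\mu_\alpha\in\mathcal K$, an index $i_\alpha=(\alpha,n_\alpha)\in I$ and a rational $\eta_\alpha>0$ with $\mu_\alpha(p^{-1}(E_{i_\alpha}))>\eta_\alpha$. The sets $N_{i_\alpha}^m$ are closed and decrease to $\emptyset$, so Lemma~\ref{lem:D}(a) gives $m_\alpha$ with $c(N_{i_\alpha}^{m_\alpha})\le\eta_\alpha$. The pair $(\eta_\alpha,[E_{i_\alpha}]_{m_\alpha})$ takes only countably many values, so it equals a fixed pair $(\eta,U)$ for all $\alpha$ in an uncountable set $S$. Fix $\beta\in S$. The indices $i_\alpha$ are distinct, so by Lemma~\ref{lem:full} there is $\alpha\in S$ with $\mu_\beta(N_{i_\alpha})=1$. Using $E_{i_\beta}\subset U$ and \eqref{eq:N}, we get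
\[
\eta<\mu_\beta\bigl(p^{-1}(E_{i_\beta})\bigr)\le\mu_\beta\bigl(p^{-1}(U)\bigr)=\mu_\beta\bigl(N_{i_\alpha}\cap p^{-1}(U)\bigr)=\mu_\beta\bigl(N_{i_\alpha}^{m_\alpha}\bigr)\le\eta ,
\]
a contradiction.
\end{proof}

It remains to build the compact set. By Lemma~\ref{lem:tau}(d) it has to avoid a tail $N_i^m$ for each of the uncountably many $i$, while trimming handles only countably many sets. Here we use that the $F_\alpha$ form a chain: removing one neighborhood of $F_{\alpha_0}$ takes care of all indices $(\alpha,n)$ with $\alpha\ge\alpha_0$ at once.

\begin{proposition}\label{prop:W}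
Let $\mathcal K\subset M_r(W)$ be compact and $\varepsilon>0$. There are $\alpha_0<\omega_1$ and a compact $L\subset W$ with $p(L)\cap F_{\alpha_0}=\emptyset$ and $c_{\mathcal K}(W\setminus L)\le\varepsilon$.
\end{proposition}

\begin{proof}
Take $\alpha_0$ from Lemma~\ref{lem:A}, and let $I_0$ and $I_1$ be the sets of $(\alpha,n)\in I$ with $\alpha<\alpha_0$ and $\alpha=\alpha_0$, respectively. Both are countable. For $i\in I_0$ the closed sets $N_i^m$ decrease to $\emptyset$. For $i\in I_1$ the closed sets $p^{-1}([E_i]_m)$ decrease to $p^{-1}(E_i)\subset p^{-1}(F_{\alpha_0})$, which is null for all $\mu\in\mathcal K$. By Lemma~\ref{lem:D}(b) there are $m_i$, $i\in I_0\cup I_1$, such that, with $V=\bigcup_{i\in I_1}[E_i]_{m_i}$,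
\[
c\Bigl(p^{-1}(V)\cup\bigcup_{i\in I_0}N_i^{m_i}\Bigr)\le\varepsilon .
\]
Let $L$ be the complement in $W$ of the set inside the parentheses. That set is product-open, so $L$ is product-closed. The set $V$ is open and contains $F_{\alpha_0}=\bigcup_{i\in I_1}E_i$, so $p(L)\cap F_{\alpha_0}=\emptyset$. We check the condition of Lemma~\ref{lem:tau}(d). For $i\in I_0$ we have $L\cap N_i^{m_i}=\emptyset$ by definition. For $i=(\alpha,n)$ with $\alpha\ge\alpha_0$ we have $E_i\subset F_\alpha\subset F_{\alpha_0}\subset V$. The compact sets $[E_i]_m$ decrease to $E_i$ and $V$ is open, so $[E_i]_m\subset V$ for some $m$, and \eqref{eq:N} gives $N_i^m\subset p^{-1}(V)$, hence $L\cap N_i^m=\emptyset$. So $L$ is compact.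
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
By Lemma~\ref{lem:tau}, $W$ is first countable, zero-dimensional and Hausdorff, and $p$ is a continuous open compact surjection. By Proposition~\ref{prop:W} and \eqref{eq:R}, property $(*)$ holds, since $R\cap p(L)\subset R\setminus F_{\alpha_0}$. Proposition~\ref{prop:pull} gives the Prohorov space $X$ and the map $f:X\to Y$. Proposition~\ref{prop:Y} gives the properties of $Y$, which is a subspace of the first countable compact space $Z$.
\end{proof}

\begin{remark}\label{rem:nolift}
Convergent sequences in $Y$ lift to $X$, as we saw in Section~\ref{sec:intro}, but the Cantor set $C\times\{\infty\}\subset Y$ is not contained in the image of any compact $L\subset X$. Otherwise the projection of $L$ to $W$ would be a compact set that $p$ maps onto $C$, which contradicts Proposition~\ref{prop:dirac} because $F_\alpha\neq\emptyset$.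
\end{remark}

\section{Metrizable domains}\label{sec:metr}

We prove Theorem~\ref{thm:yes} by reducing to perfect maps. An open compact map need not be closed, but it may become perfect on a subspace of the domain. For example, let $f$ be the first projection of $([0,1]\times\{0\})\cup((0,1]\times\{1\})$ onto $[0,1]$. It is open with finite fibers; it is not closed, because the closed set $(0,1]\times\{1\}$ has image $(0,1]$; and its restriction to $[0,1]\times\{0\}$ is perfect. In general a selection theorem of Michael produces such a subspace over any paracompact part of $Y$. We need three things: that perfect maps preserve the Prohorov property, that the subspace is again Prohorov, and that a given compact set of measures on $Y$ is carried by a paracompact subspace.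

\subsection*{Perfect images}
Recall that every Tychonoff space $S$ is a dense subspace of its Stone--\v{C}ech compactification $\beta S$, and that every continuous map from $S$ to a compact Hausdorff space extends continuously to $\beta S$.

\begin{lemma}\label{lem:perfect}
If $g:E\to H$ is perfect and $E$ is Prohorov, then $H$ is Prohorov.
\end{lemma}

\begin{proof}
Lifting measures is easy between compact spaces, so we pass to the extension $\hat g:\beta E\to\beta H$ of $g$. Its image is compact and contains $H$, so $\hat g$ is onto.

\emph{Claim 1: $\hat g^{-1}(H)=E$.} Suppose $w\in\beta E\setminus E$ and $y=\hat g(w)\in H$. The fiber $g^{-1}(y)$ is compact and does not contain $w$, so there are disjoint open sets $U\supset g^{-1}(y)$ and $U'\ni w$ in $\beta E$. Since $g$ is closed, $H\setminus g(E\setminus U)$ is an open neighborhood of $y$ in $H$; write it as $O\cap H$ with $O$ open in $\beta H$. The open set $U'\cap\hat g^{-1}(O)$ contains $w$, so it contains a point $x$ of the dense set $E$. Then $g(x)\in O\cap H$ forces $x\in U$, although $U\cap U'=\emptyset$.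

\emph{Claim 2: $\hat g_*:M_r(\beta E)\to M_r(\beta H)$ is onto.} Let $\lambda\in M_r(\beta H)$. Since $\hat g$ is onto, $h\mapsto h\circ\hat g$ embeds the space $C(\beta H)$ of real continuous functions isometrically into $C(\beta E)$. By the Hahn--Banach theorem the functional $h\circ\hat g\mapsto\int h\,d\lambda$ extends to a functional $\Lambda$ of norm $1$ on $C(\beta E)$, and $\Lambda(1)=1$. If $0\le u\le1$, then $1-\Lambda(u)=\Lambda(1-u)\le1$, so $\Lambda$ is positive. By the Riesz theorem $\Lambda$ is given by some $\nu\in M_r(\beta E)$, and $\hat g_*\nu=\lambda$.

Now let $\mathcal K\subset M_r(H)$ be compact, let $\iota:H\to\beta H$ be the inclusion, and let $\widetilde{\mathcal K}=\{\nu\in M_r(\beta E):\hat g_*\nu\in\iota_*\mathcal K\}$. The set $\iota_*\mathcal K$ is compact, hence closed in $M_r(\beta H)$, so $\widetilde{\mathcal K}$ is closed in $M_r(\beta E)$, hence compact. Let $\nu\in\widetilde{\mathcal K}$ with $\hat g_*\nu=\iota_*\mu$. For compact $Q\subset H$ the set $\hat g^{-1}(Q)$ is compact, lies in $E$ by Claim~1, and has $\nu$-measure $\mu(Q)$. So $\nu$ is carried by $E$. By Lemma~\ref{lem:S} the measures $\nu|_E$, $\nu\in\widetilde{\mathcal K}$,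 form a compact subset of $M_r(E)$. Given $\varepsilon>0$, there is a compact $L\subset E$ with $\nu(L)\ge1-\varepsilon$ for all $\nu\in\widetilde{\mathcal K}$. For $\mu\in\mathcal K$, Claim~2 gives $\nu\in\widetilde{\mathcal K}$ with $\hat g_*\nu=\iota_*\mu$, and $\mu(g(L))=\nu(\hat g^{-1}(g(L)))\ge\nu(L)\ge1-\varepsilon$.
\end{proof}

\subsection*{$G_\delta$ subspaces}

\begin{lemma}\label{lem:Gd}
A $G_\delta$ subset $E$ of a metrizable Prohorov space $X$ is Prohorov.
\end{lemma}

\begin{proof}
Let $d$ be a metric on $X$ and $E=\bigcap_nO_n$ with $O_n$ open, where we discard the sets $O_n$ equal to $X$. Let $\mathcal K\subset M_r(E)$ be compact and $\varepsilon>0$. Pushing forward by the inclusion, we regard $\mathcal K$ as a compact set of measures on $X$ that vanish on $X\setminus E$. Take a compact $L\subset X$ with $c(X\setminus L)\le\varepsilon/2$. The set $L$ may stick out of $E$, and we trim it. For each $n$ the closed sets $V_{n,j}=\{x:d(x,X\setminus O_n)\le 2^{-j}\}$ decrease to $X\setminus O_n$ as $j\to\infty$, and this set is null for all $\mu\in\mathcal K$. By Lemma~\ref{lem:D}(b) there are $j_n$ with $c(\bigcup_nV_{n,j_n})\le\varepsilon/2$. The set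
\[
L'=\{x\in L:d(x,X\setminus O_n)\ge2^{-j_n}\text{ for all }n\}
\]
is closed in $L$, is contained in every $O_n$, and contains $L\setminus\bigcup_nV_{n,j_n}$. So $L'\subset E$ is compact and $c(X\setminus L')\le\varepsilon$.
\end{proof}

\subsection*{A metrizable carrier}

\begin{lemma}\label{lem:H}
Let $X$ be metrizable, $f:X\to Y$ a continuous open compact surjection, and $\mathcal K\subset M_r(Y)$ compact. There is a $G_\delta$ set $H\subset Y$ that is separable and metrizable and satisfies $\mu(H)=1$ for all $\mu\in\mathcal K$.
\end{lemma}

\begin{proof}
Fix a metric $d$ on $X$. Let $\mathcal U_n$ be the family of nonempty open subsets of $X$ of diameter less than $2^{-n}$. Since $f$ is open and onto, the sets $f(U)$, $U\in\mathcal U_n$, form an open cover of $Y$. Fix $n$ and $k\ge1$. For a finite $\mathcal V\subset\mathcal U_n$ the set of $\mu$ with $\mu(\bigcup_{U\in\mathcal V}f(U))>1-1/k$ is open by Lemma~\ref{lem:P}(a). These sets cover $\mathcal K$, because each $\mu$ has a compact set of measure greater than $1-1/k$, which is covered by finitely many $f(U)$. Taking a finite subcover and the union of the corresponding families, we get a finite $\mathcal V_{n,k}\subset\mathcal U_n$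 that works for all $\mu\in\mathcal K$. Put
\[
\mathcal V_n=\bigcup_{k\ge1}\mathcal V_{n,k},\qquad H_n=\bigcup_{U\in\mathcal V_n}f(U),\qquad H=\bigcap_nH_n .
\]
Each $H_n$ is open with $\mu(H_n)=1$ for $\mu\in\mathcal K$, so $H$ is a $G_\delta$ set of full measure.

The countable family $\{f(U)\cap H:U\in\bigcup_n\mathcal V_n\}$ is a base of $H$. Let $y\in H\cap G$ with $G$ open in $Y$. For each $n$ choose $U_n\in\mathcal V_n$ with $y\in f(U_n)$ and a point $z_n\in U_n\cap f^{-1}(y)$. The fiber is a compact metric space, so a subsequence of $(z_n)$ converges to some $x\in f^{-1}(y)$. Choose $\delta>0$ such that the ball of radius $\delta$ about $x$ lies in $f^{-1}(G)$, and $n$ with $d(z_n,x)<\delta/2$ and $2^{-n}<\delta/2$. Then $U_n\subset f^{-1}(G)$, so $y\in f(U_n)\subset G$. Thus $H$ is a second countable Tychonoff space, hence separable and metrizable by the Urysohn metrization theorem.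
\end{proof}

\subsection*{A perfect restriction}
Let $\varphi$ assign to each point $y$ of a space $H$ a nonempty subset $\varphi(y)$ of a space $M$. The map $\varphi$ is \emph{lower semicontinuous} if $\{y:\varphi(y)\cap Q\ne\emptyset\}$ is open for every open $Q\subset M$, and \emph{upper semicontinuous} if $\{y:\varphi(y)\subset Q\}$ is open for every open $Q\subset M$. For the fibers of a surjection, the first condition says that the map is open and the second that it is closed. We use the following theorem of Michael \cite{Mic}: if $H$ is paracompact, $M$ is a complete metric space, and $\varphi$ is lower semicontinuous with nonempty compact values, then there is an upper semicontinuous $\theta$ with nonempty compact values such that $\theta(y)\subset\varphi(y)$ for all $y\in H$. Recall that metrizable spaces are paracompact.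

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
Let $\mathcal K\subset M_r(Y)$ be compact and take $H$ from Lemma~\ref{lem:H}. We show that $H$ is Prohorov. This suffices: by Lemma~\ref{lem:S} the measures $\mu|_H$, $\mu\in\mathcal K$, form a compact subset of $M_r(H)$, and a compact $L\subset H$ with $\mu|_H(L)\ge1-\varepsilon$ for all $\mu\in\mathcal K$ satisfies $\mu(Y\setminus L)\le\varepsilon$.

Let $M$ be the completion of $X$ for some metric, and put $\varphi(y)=f^{-1}(y)\subset M$ for $y\in H$. The values are nonempty and compact. For open $Q\subset M$ the set $\{y\in H:\varphi(y)\cap Q\neq\emptyset\}=H\cap f(Q\cap X)$ is open in $H$, so $\varphi$ is lower semicontinuous. Let $\theta$ be given by Michael's theorem, and put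
\[
X'=f^{-1}(H),\qquad E=\bigcup_{y\in H}\theta(y)\subset X',\qquad g=f|_E:E\to H .
\]
The fibers of $f$ are pairwise disjoint, so $g^{-1}(y)=\theta(y)$ for $y\in H$.

\emph{The map $g$ is perfect.} It is continuous and onto with compact fibers. Let $B\subset E$ be closed and $y\in H\setminus g(B)$. Write $E\setminus B=E\cap Q$ with $Q$ open in $M$. Then $\theta(y)\subset Q$, so $\theta(y')\subset Q$ for all $y'$ in a neighborhood of $y$, and for these $y'$ we have $\theta(y')\cap B=\emptyset$, that is, $y'\notin g(B)$. So $g(B)$ is closed.

\emph{The set $E$ is closed in $X'$.} Let $x_j\in E$ converge to $x\in X'$, and suppose $x\notin\theta(f(x))$. Take disjoint open sets $Q\supset\theta(f(x))$ and $Q'\ni x$ in $M$. Since $f(x_j)\to f(x)$ in $H$ and $\theta$ is upper semicontinuous, $x_j\in\theta(f(x_j))\subset Q$ for large $j$. Also $x_j\in Q'$ for large $j$, a contradiction. So $x\in\theta(f(x))\subset E$.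

The set $X'$ is a $G_\delta$ in $X$ as the preimage of a $G_\delta$, and $E$ is the intersection of $X'$ with a closed subset of $X$, which is a $G_\delta$ because $X$ is metrizable. So $E$ is a $G_\delta$ in $X$. By Lemma~\ref{lem:Gd}, $E$ is Prohorov, and by Lemma~\ref{lem:perfect}, $H$ is Prohorov.
\end{proof}

\begin{remark}\label{rem:hyp}
Openness of $f$ is used in Lemma~\ref{lem:H} and for the lower semicontinuity of $\varphi$. It cannot be dropped: the space $Y$ of Theorem~\ref{thm:no} is the image of a discrete space under a continuous bijection. Compactness of the fibers gives the countable base of $H$ and the hypothesis of Michael's theorem. The metric on $X$ enters in Lemmas~\ref{lem:Gd} and~\ref{lem:H} and in Michael's theorem. In the example of Theorem~\ref{thm:no} the conclusion of Lemma~\ref{lem:H} already fails. The compact set $\mathcal K_Y$ of Proposition~\ref{prop:Y} contains the point masses $\delta_{(r',0)}$ for all $r\in R$, so a set $H$ of full measure for all of $\mathcal K_Y$ contains uncountably many isolated points of $Y$ and is not separable.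
\end{remark}

\begin{thebibliography}{9}

\bibitem{ARA}
American Romanian Academy of Arts,
\texttt{http://system.lm-ns.org/\allowbreak index.php/\allowbreak lm-ns/\allowbreak issue/\allowbreak download/\allowbreak 116/7}.

\bibitem{Hau}
Hausdorff, \emph{Summen von $\aleph_1$ Mengen}, Fund. Math. 26 (1936).

\bibitem{Mic}
Michael, \emph{A theorem on semi-continuous set-valued functions}, Duke Math. J. 26 (1959).

\end{thebibliography}
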